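\title{Long runs of equal columns in the intersection array of a distance-regular graph}

\begin{abstract}
Let $\Gamma$ be a distance-regular graph of diameter $d\ge2$ and valency $k\ge3$. We prove that if $\ell$ of the $d+1$ triples $(c_i,a_i,b_i)$ of intersection numbers are equal and $h=d+1-\ell$, then $\ell\le 5(7h)^{16h}$, a bound that does not depend on $k$. In particular, if $\Gamma$ is of order $(s,t)$, if $r$ is the number of indices $i$ with $(c_i,a_i,b_i)=(c_1,a_1,b_1)$, and if $d\le r+C$, then $r\le5(7C+7)^{16(C+1)}$. The proof has two steps. An exact formula for the multiplicities shows that every eigenvalue has degree at most $2h$ over $\mathbb Q$ when $\ell>h$. The eigenvalue equation is then reduced modulo a small prime $p$, where it keeps at least $2\ell+2-2h$ distinct nonzero roots, all of them in a set of size at most $8p^{2h}$.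
\end{abstract}

\section{Introduction}\label{sec:intro}

A connected graph $\Gamma$ of diameter $d$ is \emph{distance-regular} if there are numbers $c_i,a_i,b_i$ $(0\le i\le d)$ such that, for any two vertices $v,y$ at distance $i$, the vertex $y$ has exactly $c_i$, $a_i$, $b_i$ neighbors at distance $i-1$, $i$, $i+1$ from $v$. Such a graph is regular of valency $k=b_0$, and $c_i+a_i+b_i=k$, $c_0=b_d=0$, $c_1=1$. We call $(c_i,a_i,b_i)$ the $i$th \emph{column} of the intersection array. The sequence $c_i$ is nondecreasing and the sequence $b_i$ is nonincreasing \cite[\S4.1]{BCN}, so the indices at which a given column occurs are consecutive. For $d\ge2$ put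
\[
r=r(\Gamma)=\bigl|\{\,i : 1\le i\le d,\ (c_i,a_i,b_i)=(c_1,a_1,b_1)\,\}\bigr| .
\]
The first column is repeated exactly for $i=1,\dots,r$, and $r\le d-1$ because $b_d=0<b_1$.

The graph $\Gamma$ is \emph{of order $(s,t)$} if every vertex lies in exactly $t+1$ maximal cliques, each of size $s+1$, and every edge lies in exactly one maximal clique. Then $k=s(t+1)$, the common neighbors of two adjacent vertices are the other points of their clique, and so $(c_1,a_1,b_1)=(1,s-1,st)$. The number $r$ measures how long $\Gamma$ looks like a tree of cliques. If $y$ is at distance $i\le r$ from $v$, then $y$ has a unique neighbor closer to $v$; the other $s-1$ points of the clique on that edge are at distance $i$ from $v$ and account for $a_i$; the remaining $t$ cliques at $y$ lead away from $v$. The difference $d-r$ is the number of steps in which this free growth has to close up.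

Can a graph grow freely for a long time and then close up quickly? For $k=2$ it can: the $n$-gon has order $(1,1)$ and $r=d-1$, with $r$ unbounded. For $k\ge3$ one expects that it cannot. If $d\le r+C$, then the intersection array is determined by $r$ and at most $2C+2$ further numbers, while the multiplicities of all $d+1$ eigenvalues, which are computed from the array, must be integers. By results of Feit--Higman, Bannai--Ito, Damerell, Fuglister and others, a distance-regular graph of order $(s,t)$ and valency at least $3$ with $d\le r+1$ has $r\le12$, and it is also known that $r$ is bounded by an absolute constant when $d\le r+3$. The following question is posed in \cite{Proc}: \emph{is there, for every positive integer $C$, a number $f(C)$, independent of $\Gamma$, $s$ and $t$, such that every distance-regular graph of order $(s,t)$ with $d\ge2$, $k\ge3$ and $d\le r+C$ satisfies $r\le f(C)$?} The answer is yes.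

\begin{theorem}\label{thm:order}
Let $\Gamma$ be a distance-regular graph of order $(s,t)$, diameter $d\ge2$ and valency $k\ge3$. If $d\le r+C$, then $r\le f(C):=5(7C+7)^{16(C+1)}$.
\end{theorem}

Neither the clique structure nor the position of the repeated columns matters.

\begin{theorem}\label{thm:main}
Let $\Gamma$ be a distance-regular graph with $k\ge3$ and $d\ge2$. For a triple $(c,a,b)$, let $\ell$ be the number of indices $i$ with $0\le i\le d$ and $(c_i,a_i,b_i)=(c,a,b)$, and let $h=d+1-\ell$ be the number of other columns. Then $h\ge1$ and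
\[
\ell\le5(7h)^{16h}.
\]
Moreover, if $\ell>h$, then at most $2h$ distinct eigenvalues of $\Gamma$ share any given multiplicity, and every eigenvalue has degree at most $2h$ over $\mathbb Q$.
\end{theorem}

Theorem~\ref{thm:order} is the case $(c,a,b)=(c_1,a_1,b_1)$. Column $0$ differs from this triple because $c_0=0$, so $\ell=r$ and $h=d+1-r\le C+1$, and $5(7h)^{16h}$ increases with $h$. Solving the bound for $h$ gives a lower bound on $d-r$; here $\log$ is the natural logarithm.

\begin{corollary}\label{cor:gap}
There is an absolute constant $\delta>0$ such that $d-r\ge\delta\log r/\log\log r$ for every distance-regular graph with $k\ge3$, $d\ge2$ and $r\ge16$.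
\end{corollary}

The proof runs as follows. Along the repeated columns the three-term recurrence that governs the eigenvalues has constant coefficients, and the substitution $x=a+z+bc/z$ turns each step into multiplication by $z$. The eigenvalue equation becomes $\Phi(z)=\Phi(bc/z)$, where $\Phi$ is a Laurent polynomial whose exponents lie within $h$ of $\ell+1$ (Section~\ref{sec:eigen}). In the Wronskian of $\Phi(z)$ and $\Phi(bc/z)$ the large exponents cancel, and this yields, for each $m$, a rational polynomial of degree at most $2h$ that vanishes at all eigenvalues of multiplicity $m$ (Section~\ref{sec:mult}). This polynomial is nonzero for every multiplicity that occurs (Section~\ref{sec:nonzero}); for Theorem~\ref{thm:order} only the easier case $b>c$ is needed. To pass from bounded degree to a bound on $\ell$ that is free of $k$, we count roots of the eigenvalue equation modulo a prime (Section~\ref{sec:modp}) and then choose the prime (Section~\ref{sec:end}). Section~\ref{sec:model} carries out both steps by hand in a case with $h=2$.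

\section{Eigenvalues, multiplicities and the variable $z$}\label{sec:prelim}

\subsection{The polynomials $P_i$}

Let $\Gamma$ be distance-regular with $n$ vertices. Eigenvalues are those of the adjacency matrix, and $m(\theta)$ is the multiplicity of $\theta$. The number of vertices at distance $i$ from a given vertex is $k_i=b_0\cdots b_{i-1}/(c_1\cdots c_i)$. The \emph{standard sequence} of an eigenvalue $\theta$ is defined by $u_0=1$ and
\begin{equation}\label{eq:standard}
c_iu_{i-1}+a_iu_i+b_iu_{i+1}=\theta u_i\qquad(0\le i\le d-1).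
\end{equation}
We use the following facts from \cite[\S4.1]{BCN}. The graph has exactly $d+1$ distinct eigenvalues, and they are the eigenvalues of the tridiagonal $(d+1)\times(d+1)$ matrix $L$ whose row $i$ has the entries $c_i,a_i,b_i$ in positions $i-1,i,i+1$. The eigenvalue $k$ has multiplicity $1$, and so has $-k$ if it is an eigenvalue. Finally, Biggs' formula states that $m(\theta)=n\big/\sum_{i=0}^dk_iu_i^2$.

Put $\lambda_i=b_{i-1}c_i>0$ for $1\le i\le d$ and $\Lambda=\lambda_1\cdots\lambda_d$. Define monic polynomials $P_i\in\mathbb Z[x]$ of degree $i$ by $P_0=1$, $P_1=x$ and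
\begin{equation}\label{eq:rec}
P_{i+1}=(x-a_i)P_i-\lambda_iP_{i-1}\qquad(1\le i\le d).
\end{equation}
Expansion along the last row shows that $P_i$ is the characteristic polynomial of the leading $i\times i$ submatrix of $L$. So the roots of $P_{d+1}$ are the $d+1$ eigenvalues. Multiplying \eqref{eq:standard} by $b_0\cdots b_{i-1}$ gives $P_i(\theta)=b_0\cdots b_{i-1}u_i$ for $0\le i\le d$, and hence $k_iu_i^2=P_i(\theta)^2/(\lambda_1\cdots\lambda_i)$. For $\theta=k$ all $u_i$ equal $1$, so
\begin{equation}\label{eq:atk}
P_i(k)=b_0\cdots b_{i-1}\qquad(0\le i\le d).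
\end{equation}
The sum in Biggs' formula telescopes (the Christoffel--Darboux identity): by \eqref{eq:rec}, the polynomials $\Omega_i=P_{i+1}'P_i-P_{i+1}P_i'$ satisfy $\Omega_0=1$ and $\Omega_i=P_i^2+\lambda_i\Omega_{i-1}$, so that $\Omega_d/\Lambda=\sum_{i=0}^dP_i^2/(\lambda_1\cdots\lambda_i)$. At a root of $P_{d+1}$ this gives
\begin{equation}\label{eq:biggs}
m(\theta)\,P_{d+1}'(\theta)\,P_d(\theta)=n\Lambda .
\end{equation}

\subsection{The substitution $x=a+z+\beta/z$}

Fix integers $a$ and $\beta\ge1$. The recurrence $P_{i+1}=(x-a)P_i-\beta P_{i-1}$ has two characteristic roots with sum $x-a$ and product $\beta$. We take one of them as the variable. Put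
\[
x=a+z+\beta/z ,
\]
so that $\mathbb Q[x]\subset\mathbb Q[z,z^{-1}]$, and every complex value of $x$ is attained at some $z\ne0$. For a Laurent polynomial $\phi$ let $\phi^\sigma(z)=\phi(\beta/z)$. Thus $\sigma$ is an involution that fixes $\mathbb Q[x]$, and $z^\sigma=\beta/z$, $z+z^\sigma=x-a$, $zz^\sigma=\beta$. Let
\[
\Delta=z-z^\sigma,\qquad \Theta=\Delta^2=(x-a)^2-4\beta\in\mathbb Q[x],\qquad D=z\frac{\mathrm d}{\mathrm dz}.
\]
On monomials one sees that $D(\phi^\sigma)=-(D\phi)^\sigma$. Since $Dx=\Delta$, we have $D\pi=\Delta\,\pi'$ for $\pi\in\mathbb Q[x]$. We say that $\phi$ \emph{has exponents in $[M_1,M_2]$} if only powers $z^j$ with $M_1\le j\le M_2$ occur in it. A polynomial in $x$ of degree $M$ has exponents in $[-M,M]$. Conversely, a $\sigma$-invariant $\phi$ with exponents in $[-M,M]$ is a polynomial in $x$ of degree at most $M$: if $\alpha$ is the coefficient of $z^M$, then $\phi-\alpha x^M$ is $\sigma$-invariant with exponents in $[1-M,M-1]$, and we use induction.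

The pair $(P_i,P_{i+1})$ is best encoded in the single Laurent polynomial
\[
\psi_i=P_{i+1}-z^\sigma P_i .
\]
The pair is recovered from it by
\begin{equation}\label{eq:recover}
\Delta P_i=\psi_i-\psi_i^\sigma,\qquad \Delta P_{i+1}=z\psi_i-(z\psi_i)^\sigma,
\end{equation}
the second formula because $z\psi_i=zP_{i+1}-\beta P_i$. If $a_i=a$, then \eqref{eq:rec} gives $\psi_i=zP_i-\lambda_iP_{i-1}$. If also $\lambda_i=\beta$, the right side is $z\psi_{i-1}$. Thus
\begin{equation}\label{eq:shift}
\psi_i=z\psi_{i-1}\qquad\text{whenever }a_i=a\text{ and }\lambda_i=\beta .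
\end{equation}

\section{A model case}\label{sec:model}

Let $t\ge1$, $k=t+1$, $d\ge2$, and suppose that the columns of $\Gamma$ are $(0,0,k)$, then $(1,0,t)$ for $1\le i\le d-1$, then $(k,0,0)$. Such a graph has order $(1,t)$, and $\ell=r=d-1$, $h=2$. For $t=1$ it is the $2d$-gon. We have $\lambda_1=k$, $\lambda_i=t$ for $2\le i\le d-1$, $\lambda_d=tk$, and $\Lambda=k^2t^{d-1}$. Take $a=0$, $\beta=t$.

\emph{Eigenvalues.} We have $\psi_1=zx-k=z^2-1$, so $\psi_{d-1}=z^{d-2}(z^2-1)$ by \eqref{eq:shift}. From $P_{d+1}=xP_d-tkP_{d-1}$ and \eqref{eq:recover} we get $\Delta P_{d+1}=\Phi-\Phi^\sigma$ with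
\[
\Phi=\psi_{d-1}\,(xz-tk)=z^{d-2}(z^2-1)(z^2-t^2)=z^d(x^2-k^2),
\]
since $z^{-2}(z^2-1)(z^2-t^2)=z^2+t^2z^{-2}-1-t^2=x^2-(t+1)^2$. Hence
\[
\Delta P_{d+1}=(x^2-k^2)\bigl(z^d-(z^\sigma)^d\bigr).
\]
The quotient $(z^d-(z^\sigma)^d)/\Delta$ is a polynomial in $x$ of degree $d-1$ that vanishes at $z=\sqrt t\,\omega$ whenever $\omega^{2d}=1$ and $\omega\ne\pm1$. So the eigenvalues are $\pm k$ and the numbers $\theta=\sqrt t\,(\omega+\omega^{-1})=2\sqrt t\cos(\pi j/d)$ with $1\le j\le d-1$.

\emph{Multiplicities.} Let $\theta\neq\pm k$ and $z=\sqrt t\,\omega$ be as above. Then $\Delta\ne0$, $(z^\sigma)^d=z^d$ and $z^{2d}=t^d$. Applying $D$ to the last display gives $\Delta^2P_{d+1}'(\theta)=2d\,z^d(\theta^2-k^2)$. By \eqref{eq:recover} and $z\psi_{d-1}=z^d(z-z^{-1})$,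
\[
\Delta P_d(\theta)=z^d\Bigl(z-\frac1z-\frac tz+\frac zt\Bigr)=z^d\Delta\,\frac kt .
\]
Both factors in \eqref{eq:biggs} carry the high power $z^d$, but their product carries only the constant $z^{2d}=t^d$. We obtain
\begin{equation}\label{eq:model}
2d\,m(\theta)\,(\theta^2-k^2)=nk\,(\theta^2-4t).
\end{equation}
For $t=2$, $d=3$ we have $n=1+3+6+4=14$, and \eqref{eq:model} gives $m(\pm\sqrt2)=6$, in agreement with $1+1+6+6=14$.

For a fixed integer $m=m(\theta)$, equation \eqref{eq:model} is linear in $\theta^2$ with integer coefficients. It can be an identity only if $k^2=4t$, that is, if $t=1$. In that case $n=2d$ and \eqref{eq:model} reads $(m-2)(\theta^2-4)=0$, which for $m=2$ says nothing about $\theta$. For $t\ge2$ we conclude that $\theta^2$ is rational.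

\emph{The bound on $d$.} Let $t\ge2$. For every $2d$th root of unity $\omega$ the algebraic integer $(\omega+\omega^{-1})^2$ is $4$ or $\theta^2/t$, so it is a rational integer. For $\omega=e^{\pi i/d}$ this says that $2\cos(2\pi/d)\in\{-2,-1,0,1\}$, that is, $d\in\{2,3,4,6\}$. In general the numbers $\omega$ are not roots of unity, and this finish is not available. Here is a cruder one that survives. Let $p$ be a prime not dividing $2d$, and reduce modulo a prime ideal above $p$. The polynomial $w^{2d}-1$ is coprime to its derivative in characteristic $p$, so the $2d$ residues $\bar\omega$ are distinct. Each of them satisfies $(\bar\omega+\bar\omega^{-1})^2=\xi$ for some $\xi\in\mathbb F_p$, and each $\xi$ allows at most four values of $\bar\omega$. Hence $2d\le4p$. As $2d$ has at most $\log_2(2d)$ prime divisors, $p$ can be taken among the first $1+\lfloor\log_2(2d)\rfloor$ primes, and the $j$th prime is at most $j^2$ for $j\ge2$ (Section~\ref{sec:end}). So $d\le2(1+\log_2(2d))^2$, which bounds $d$ independently of $t$.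

\section{The eigenvalue equation}\label{sec:eigen}

In Sections~\ref{sec:eigen}--\ref{sec:modp} we assume that $(c_i,a_i,b_i)=(c,a,b)$ for $g+1\le i\le g+\ell$, where $g\ge0$, $\ell\ge1$ and $b,c\ge1$. We call these columns the \emph{block}. Put $q=g+\ell+1$ and $e=d+1-q$; since $b_d=0$, the block does not contain column $d$, so $e\ge1$. The array splits as
\[
\underbrace{0,\dots,g}_{\text{head: }g+1\text{ columns}}\ \ \Big|\ \ \underbrace{g+1,\dots,q-1}_{\text{block: }\ell\text{ columns}}\ \ \Big|\ \ \underbrace{q,\dots,d}_{\text{tail: }e\text{ columns}}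
\]
and $h=d+1-\ell=g+1+e\ge2$. We use the variable $z$ with this $a$ and with $\beta=bc$.

For $g+2\le i\le q-1$ we have $a_i=a$ and $\lambda_i=b_{i-1}c_i=\beta$. So \eqref{eq:shift} carries us across the block:
\begin{equation}\label{eq:psi}
\psi:=\psi_{q-1}=P_q-z^\sigma P_{q-1}=z^{\ell-1}\psi_{g+1}=z^{\ell-1}\bigl(zP_{g+1}-\lambda_{g+1}P_g\bigr).
\end{equation}
The last factor has exponents in $[-g,g+2]$, and its coefficient of $z^{g+2}$ is $1$.

To cross the tail we express $P_i$ through $P_{q-1}$ and $P_q$. Let $E_i,F_i\in\mathbb Z[x]$ $(q-1\le i\le d+1)$ satisfy the recurrence \eqref{eq:rec} for $q\le i\le d$, with $E_{q-1}=0$, $E_q=1$, $F_{q-1}=-1$, $F_q=0$. Then $P_i=E_iP_q-F_iP_{q-1}$, because both sides satisfy the recurrence and agree for $i=q-1,q$. Write $E=E_{d+1}$ and $F=F_{d+1}$.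

\begin{lemma}\label{lem:tail}
\begin{enumerate}
\item[(a)] $E$ is monic of degree $e$, and $\deg F=e-1$.
\item[(b)] $(F/E)'(x)<0$ for every real $x$ with $E(x)\ne0$.
\item[(c)] $\kappa:=EF_d-E_dF=-\lambda_q\cdots\lambda_d$ is a nonzero constant. In particular, $E$ and $F$ have no common zero.
\item[(d)] For every eigenvalue $\theta$ we have $\kappa P_q(\theta)=-F(\theta)P_d(\theta)$ and $\kappa P_{q-1}(\theta)=-E(\theta)P_d(\theta)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $S$ be the real symmetric tridiagonal $e\times e$ matrix with diagonal $a_q,\dots,a_d$ and off-diagonal entries $\sqrt{\lambda_{q+1}},\dots,\sqrt{\lambda_d}$. Expansion along the last row shows that $E=\det(xI-S)$. Since $F_q=0$ and $F_{q+1}=\lambda_q$, the same expansion shows that $F/\lambda_q$ is the characteristic polynomial of $S$ with its first row and column deleted (equal to $1$ if $e=1$). This gives (a). By Cramer's rule $F/E=\lambda_q\bigl((xI-S)^{-1}\bigr)_{11}$. The derivative is $-\lambda_q\bigl((xI-S)^{-2}\bigr)_{11}$, and $\bigl((xI-S)^{-2}\bigr)_{11}$ is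 the squared length of the first column of the invertible symmetric matrix $(xI-S)^{-1}$. This gives (b).

Let $K_i=E_{i+1}F_i-E_iF_{i+1}$. Then $K_{q-1}=-1$, and the recurrence gives $K_i=-\lambda_iE_{i-1}F_i+\lambda_iE_iF_{i-1}=\lambda_iK_{i-1}$ for $q\le i\le d$. Since $\kappa=K_d$, this is (c). Eliminating $P_{q-1}$ or $P_q$ from $P_{d+1}=EP_q-FP_{q-1}$ and $P_d=E_dP_q-F_dP_{q-1}$ gives $\kappa P_q=F_dP_{d+1}-FP_d$ and $\kappa P_{q-1}=E_dP_{d+1}-EP_d$. At a root of $P_{d+1}$ this is (d).
\end{proof}

\begin{proposition}\label{prop:Phi}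
Let $\Phi=\psi\,(Ez-F)\in\mathbb Q[z,z^{-1}]$. Then
\begin{equation}\label{eq:eigen}
\Delta P_{d+1}=\Phi-\Phi^\sigma .
\end{equation}
The exponents of $\Phi$ lie in $[\ell+1-h,\ \ell+1+h]$, and the coefficient of $z^{\ell+1+h}$ is $1$.
\end{proposition}

\begin{proof}
By \eqref{eq:recover}, $\Delta P_{d+1}=E\,(z\psi-(z\psi)^\sigma)-F\,(\psi-\psi^\sigma)$, which is \eqref{eq:eigen} because $\sigma$ fixes $E$ and $F$. By Lemma~\ref{lem:tail}(a), $Ez-F$ has exponents in $[1-e,1+e]$ and top term $z^{1+e}$. By \eqref{eq:psi}, $\psi$ has exponents in $[\ell-1-g,\ \ell+1+g]$ and top term $z^{\ell+1+g}$. Adding the intervals gives $[\ell-g-e,\ \ell+2+g+e]$, and $g+e=h-1$.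
\end{proof}

\section{The multiplicity equation}\label{sec:mult}

Formula \eqref{eq:biggs} is a relation of degree $2d$ between $\theta$ and $m(\theta)$. We want one of degree $2h$. The exponents of $\Phi$ cluster around $\ell+1$ and those of $\Phi^\sigma$ around $-\ell-1$, so a product of one with the other has small exponents. The derivative $P_{d+1}'$ calls for $D\Phi$. This suggests the Wronskian
\[
G=\Phi^\sigma\,D\Phi-\Phi\,D(\Phi^\sigma).
\]
Since $(\Phi^\sigma D\Phi)^\sigma=-\Phi D(\Phi^\sigma)$, the Laurent polynomial $G$ is $\sigma$-invariant. The operator $D$ creates no new exponents, so $G$ has exponents in $[-2h,2h]$ by Proposition~\ref{prop:Phi}. Hence $G\in\mathbb Q[x]$ and $\deg G\le2h$. We also need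
\[
Y=(Ez-F)(Ez^\sigma-F)=\beta E^2-(x-a)EF+F^2\in\mathbb Q[x],
\]
for which $\deg(\Theta Y)\le2+2e\le2h$. For a positive integer $m$ put
\[
R_m=m\kappa\,G-n\Lambda\,\Theta Y\in\mathbb Q[x],\qquad\deg R_m\le2h .
\]

\begin{proposition}\label{prop:mult}
Every eigenvalue of multiplicity $m$ is a root of $R_m$.
\end{proposition}

\begin{proof}
Let $\theta$ be an eigenvalue, choose $z_0\ne0$ with $x(z_0)=\theta$, and evaluate everything at $z_0$. By \eqref{eq:eigen}, $\Phi^\sigma=\Phi$ at $z_0$. Applying $D$ to \eqref{eq:eigen} gives $D\Phi-D(\Phi^\sigma)=\Delta^2P_{d+1}'+(D\Delta)P_{d+1}$, whose last term vanishes at $z_0$. Therefore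
\[
G=\Phi\,\bigl(D\Phi-D(\Phi^\sigma)\bigr)=\Phi\,\Theta\,P_{d+1}'\qquad\text{at }z_0 .
\]
By Lemma~\ref{lem:tail}(d), $\kappa\psi=\kappa P_q-z^\sigma\kappa P_{q-1}=(Ez^\sigma-F)P_d$ at $z_0$, and multiplication by $Ez-F$ gives $\kappa\Phi=YP_d$ at $z_0$. Hence $\kappa G(\theta)=\Theta(\theta)Y(\theta)P_d(\theta)P_{d+1}'(\theta)$. Multiply by $m(\theta)$ and use \eqref{eq:biggs}.
\end{proof}

\begin{example}\label{ex:model}
In the model case $E=x$, $F=tk$, $\kappa=-tk$ and $\Phi=z^d(x^2-k^2)$. Then $G=2d\,t^d(x^2-k^2)^2$ and $Y=(z^2-t^2)(t^2z^{-2}-t^2)=-t^2(x^2-k^2)$, so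
\[
R_m=-kt^{d+1}(x^2-k^2)\bigl(2dm(x^2-k^2)-nk(x^2-4t)\bigr),
\]
which recovers \eqref{eq:model}. For the $2d$-gon, $R_m=-4d(m-2)(x^2-4)^2$ and $R_2=0$.
\end{example}

\section{The polynomials $R_m$ are nonzero}\label{sec:nonzero}

Proposition~\ref{prop:mult} is empty if $R_m$ is the zero polynomial, and Example~\ref{ex:model} shows that this can happen. We test $R_m$ near $x=k$, where \eqref{eq:atk} tells us the values of all $P_i$. Both terms of $R_m$ vanish there, so we compare orders of vanishing. By \eqref{eq:atk}, $P_{q-1}(k)\ne0$ and $P_q(k)=bP_{q-1}(k)$. Then $0=P_{d+1}(k)=P_{q-1}(k)\bigl(bE(k)-F(k)\bigr)$, and with Lemma~\ref{lem:tail}(c),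
\begin{equation}\label{eq:values}
P_q(k)=bP_{q-1}(k)\neq0,\qquad F(k)=bE(k)\ne0 .
\end{equation}
The points above $x=k$ satisfy $z+z^\sigma=k-a=b+c$ and $zz^\sigma=bc$, so they are $z=b$ and $z=c$.

\begin{lemma}\label{lem:bgc}
If $b>c$, then $R_m\ne0$ for every $m$.
\end{lemma}

\begin{proof}
We work at $z=c$, where $z^\sigma=b$ and $\Delta=c-b\ne0$. By \eqref{eq:values}, $\psi=P_q-z^\sigma P_{q-1}$ and $Ez^\sigma-F$ vanish there. So $\Phi=\psi(Ez-F)$ and $\Phi^\sigma=\psi^\sigma(Ez^\sigma-F)$ both vanish at $z=c$. Then $G$ and $DG=\Phi^\sigma D^2\Phi-\Phi D^2(\Phi^\sigma)$ vanish as well, and $G$ has a zero of order at least $2$.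

On the other hand, $\Theta=(b-c)^2\ne0$ and $Ez-F=(c-b)E(k)\ne0$ at $z=c$. The zero of $Ez^\sigma-F=E\,(z^\sigma-F/E)$ is simple, because at $z=c$
\[
D\bigl(z^\sigma-F/E\bigr)=-z^\sigma-\Delta\,(F/E)'=-b+(b-c)(F/E)'(k)<0
\]
by Lemma~\ref{lem:tail}(b) and $b>c$. So $\Theta Y$ has a simple zero at $z=c$, and so has $R_m$.
\end{proof}

If $\Gamma$ has order $(s,t)$ and $k\ge3$, then the first column has $b=st>1=c$, since $st=1$ would give $k=2$. For Theorem~\ref{thm:order}, Lemma~\ref{lem:bgc} is therefore the only case needed. When $b=c$, as for polygons, the two points above $k$ merge, $\Theta$ vanishes too, and the two terms of $R_m$ vanish to the same order. We then compare leading coefficients.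

\begin{lemma}\label{lem:beqc}
If $b=c$, then $R_m\ne0$ for every $m\ne2$.
\end{lemma}

\begin{proof}
Put $z=b\exp\tau$ and expand at $\tau=0$. Then $\sigma$ is $\tau\mapsto-\tau$, $D=\mathrm d/\mathrm d\tau$, $\Delta=2b\sinh\tau=2b\tau+O(\tau^3)$, and $x-k=2b(\cosh\tau-1)=b\tau^2+O(\tau^4)$. Thus a polynomial in $x$ equals its value at $k$ up to $O(\tau^2)$. Put $\eta=bE(k)\ne0$. By \eqref{eq:values},
\[
\psi=bP_{q-1}(k)\,\tau+O(\tau^2),\qquad Ez-F=\eta\tau+O(\tau^2),\qquad Ez^\sigma-F=-\eta\tau+O(\tau^2).
\]
Hence $\Theta Y=-4b^2\eta^2\tau^4+O(\tau^5)$, and $\Phi=\varphi_2\tau^2+\varphi_3\tau^3+O(\tau^4)$ with $\varphi_2=b\eta P_{q-1}(k)$. Lemma~\ref{lem:tail}(d) gives $\kappa\varphi_2=-\eta^2P_d(k)$. To find $\varphi_3$, compare the coefficients of $\tau^3$ in \eqref{eq:eigen}: the left side gives $2b\cdot bP_{d+1}'(k)$ and the right side gives $2\varphi_3$, so $\varphi_3=b^2P_{d+1}'(k)$. Now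
\begin{align*}
G&=(\varphi_2\tau^2-\varphi_3\tau^3)(2\varphi_2\tau+3\varphi_3\tau^2)-(\varphi_2\tau^2+\varphi_3\tau^3)(2\varphi_2\tau-3\varphi_3\tau^2)+O(\tau^5)\\
&=2\varphi_2\varphi_3\tau^4+O(\tau^5).
\end{align*}
By \eqref{eq:biggs} with $m(k)=1$, we have $\kappa\varphi_2\varphi_3=-b^2\eta^2P_d(k)P'_{d+1}(k)=-b^2\eta^2n\Lambda$. Therefore $R_m=(4-2m)\,b^2\eta^2n\Lambda\,\tau^4+O(\tau^5)$, which is nonzero for $m\ne2$.
\end{proof}

The exception $m=2$ cannot be removed by algebra, as polygons show. It is removed by the geometry of the graph.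

\begin{lemma}\label{lem:two}
A distance-regular graph with $k\ge3$ and $d\ge3$ has no eigenvalue of multiplicity $2$.
\end{lemma}

\begin{proof}
Let $M$ be the adjacency matrix, $\theta$ an eigenvalue with $m(\theta)=2$, and $\Pi$ the orthogonal projection onto its eigenspace. Then $\theta\ne\pm k$, so $u_1=\theta/k\in(-1,1)$. By induction on $j$, the number of walks of length $j$ between two vertices depends only on their distance. Since $\Pi$ is a polynomial in $M$, its entries also depend only on the distance; let $\epsilon_i$ be the entry at distance $i$. The equation $M\Pi=\theta\Pi$ says that the $\epsilon_i$ satisfy \eqref{eq:standard}, so $\epsilon_i=\epsilon_0u_i$, and $n\epsilon_0=\operatorname{tr}\Pi=2$. Let $\hat v$ be the column of $\Pi$ at the vertex $v$, divided by $\sqrt{\epsilon_0}$. As $\Pi^{\mathsf T}\Pi=\Pi$, the $\hat v$ are unit vectors in a Euclidean plane, $\langle\hat v,\hat y\rangle=u_i$ if $v,y$ are at distance $i$, and $\sum_{y\sim v}\hat y=\theta\hat v$.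

Fix $v$. There are exactly two unit vectors with inner product $u_1$ with $\hat v$, and their components orthogonal to $\hat v$ are nonzero and opposite. By the sum formula, the neighbors of $v$ are sent equally often to each of them. As $k\ge3$, two neighbors of $v$ have the same vector. Adjacent vertices have different vectors because $u_1\ne1$, so these two neighbors are at distance $2$, and $u_2=1$. Consequently vertices at distance $2$ have equal vectors, and two neighbors of a common vertex with different vectors are adjacent.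

Let $v_0,v_1,v_2,v_3$ be a path with $v_0,v_3$ at distance $3$. Then $\hat v_0=\hat v_2$ and $\hat v_1=\hat v_3$. Choose $y\sim v_1$ with $\hat y\ne\hat v_0$. As $y,v_0,v_2$ are neighbors of $v_1$, we get $y\sim v_0$ and $y\sim v_2$. Further $\hat y\ne\hat v_1=\hat v_3$ because $y\sim v_1$, and $y,v_3$ are neighbors of $v_2$, so $y\sim v_3$. The path $v_0,y,v_3$ contradicts the choice of $v_0,v_3$.
\end{proof}

Both hypotheses are needed: polygons have $k=2$, and the octahedron $K_{2,2,2}$ has $k=4$, $d=2$ and the eigenvalue $-2$ with multiplicity $2$.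

\begin{proposition}\label{prop:degree}
Let $k\ge3$ and $\ell>h$. Then at most $2h$ distinct eigenvalues share any given multiplicity, and every eigenvalue has degree at most $2h$ over $\mathbb Q$.
\end{proposition}

\begin{proof}
We have $d=\ell+h-1\ge2h\ge4$. First, $b\ge c$. Indeed, $i=g+1$ satisfies $2i\le2h\le d$, so there are vertices $v,y,v'$ with $y$ at distance $i$ from both $v$ and $v'$, and $v,v'$ at distance $2i$. A neighbor of $y$ at distance $i-1$ from $v$ is at distance $i+1$ from $v'$ by the triangle inequality. Hence $c=c_i\le b_i=b$. By Lemmas~\ref{lem:bgc}, \ref{lem:beqc} and~\ref{lem:two}, $R_m\ne0$ for every multiplicity $m$ that occurs. By Proposition~\ref{prop:mult}, the eigenvalues of multiplicity $m$ are roots of this nonzero rational polynomial of degree at most $2h$.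
\end{proof}

\section{Reduction modulo a prime}\label{sec:modp}

For fixed $k$, Proposition~\ref{prop:degree} already bounds $d$. The eigenvalues are algebraic integers of degree at most $2h$, and their conjugates are again eigenvalues, which lie in $[-k,k]$; so their minimal polynomials have coefficients bounded in terms of $k$ and $h$. The difficulty is to remove $k$. Rescaling by $\sqrt\beta$ destroys integrality. We use instead that a field of characteristic $p$ has few elements of small degree, whatever $k$ is, and we have to show that the roots of the eigenvalue equation do not collide too often modulo $p$.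

\begin{proposition}\label{prop:modp}
Suppose that $\ell\ge h$ and that every eigenvalue has degree at most $2h$ over $\mathbb Q$. Let $N=2\ell+2$, and let $p$ be a prime that divides no integer in $[N-2h,N+2h]$. Then $N-2h\le8p^{2h}$.
\end{proposition}

\begin{proof}
\emph{The equation in $w$.} Put $z=\sqrt\beta\,w$, so that $\sigma$ becomes $w\mapsto w^{-1}$. By Proposition~\ref{prop:Phi}, $A(w)=w^{h-\ell-1}\Phi(\sqrt\beta\,w)$ is a polynomial of degree exactly $2h$ over $\mathbb Q(\sqrt\beta)$. Let $A^*(w)=w^{2h}A(1/w)$. Then $\Phi=w^{\ell+1-h}A$ and $\Phi^\sigma=w^{-\ell-1-h}A^*$. Since $\ell+1+h=d+2$, equation \eqref{eq:eigen} becomes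
\[
H(w):=w^NA(w)-A^*(w)=\sqrt\beta\,(w^2-1)\prod_\theta\Bigl(\sqrt\beta\,w^2-(\theta-a)w+\sqrt\beta\Bigr),
\]
with the product over the $d+1$ eigenvalues. So every root $\omega$ of $H$ is nonzero, and $(\omega+\omega^{-1})^2$ is $4$ or $(\theta-a)^2/\beta\in\mathbb Q(\theta)$. In both cases
\begin{equation}\label{eq:degomega}
(\omega+\omega^{-1})^2\ \text{has degree at most }2h\text{ over }\mathbb Q .
\end{equation}

\emph{Reduction.} Let $K$ be a number field containing $\sqrt\beta$ and the roots of $H$, and let $\mathcal O$ be the localization of its ring of integers at a prime ideal above $p$. This is a discrete valuation ring with fraction field $K$; its residue field is a finite field, which we embed in $\overline{\mathbb F}_p$. A bar denotes reduction. Call a polynomial in $\mathcal O[w]$ \emph{primitive} if its reduction is nonzero. A product of primitive polynomials is primitive, and if two primitive polynomials differ by a factor in $K$, that factor is a unit of $\mathcal O$.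

We know nothing about the valuations of the coefficients of $A$. Dividing by a coefficient $\alpha$ of least valuation, we write $A=\alpha A_1$ with $A_1$ primitive. Then $H=\alpha H_1$ with $H_1=w^NA_1-A_1^*$, where $A_1^*=w^{2h}A_1(1/w)$. As $N>2h$, the terms of $w^NA_1$ and $A_1^*$ have different degrees, so $H_1$ is primitive. Write
\[
H_1=\epsilon\prod_i(w-\omega_i)\prod_j(1-w/\omega_j'),
\]
where the $\omega_i$ are the roots in $\mathcal O$ and the $\omega_j'$ are the roots outside $\mathcal O$, so that $1/\omega_j'$ lies in the maximal ideal. All linear factors are primitive, so $\epsilon$ is a unit and $\bar H_1=\bar\epsilon\prod_i(w-\bar\omega_i)$. Thus the nonzero roots of $\bar H_1$ are the residues of those roots of $H$ that are units of $\mathcal O$.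

\emph{At most $8p^{2h}$ distinct nonzero roots.} Let $\omega$ be a root of $H$ that is a unit. Then $\xi=(\omega+\omega^{-1})^2\in\mathcal O$, and by \eqref{eq:degomega} it is a root of a polynomial of degree at most $2h$ with coprime integer coefficients. The reduction of this polynomial is a nonzero element of $\mathbb F_p[x]$ that vanishes at $\bar\xi$. So $\bar\xi\in\mathbb F_{p^i}$ for some $i\le2h$, and there are at most $p+p^2+\dots+p^{2h}\le2p^{2h}$ possibilities for $\bar\xi$. For each of them, $\bar\omega$ is one of at most four roots of $(w^2+1)^2-\bar\xi w^2$.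

\emph{At least $N-2h$ distinct nonzero roots.} The reduction of $A_1$ may lose terms at both ends. Write $\bar A_1=w^\mu B$ with $B(0)\ne0$, $\deg B=\nu$, $\mu+\nu\le2h$, and put $B^*=w^\nu B(1/w)$. Then $\deg B^*=\nu$, $B^*(0)\ne0$ and $\overline{A_1^*}=w^{2h-\mu-\nu}B^*$. Hence
\[
\bar H_1=w^{2h-\mu-\nu}\,T,\qquad T=w^{N'}B-B^*,\qquad N'=N-2h+2\mu+\nu .
\]
Since $0\le2\mu+\nu\le4h$, we have $N'\in[N-2h,N+2h]$; in particular $N'>0$ and $p\nmid N'$. Thus $\deg T=N'+\nu$ and $T(0)\ne0$. To bound the repeated roots of $T$ we eliminate the high power $w^{N'}$ between $T$ and $T'$. From $wT'=w^{N'}(N'B+wB')-w(B^*)'$ we get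
\[
J:=B\,wT'-(N'B+wB')\,T=N'BB^*+wB'B^*-wB(B^*)' .
\]
Here $\deg J\le2\nu$, and $J\ne0$ because $J(0)=N'B(0)B^*(0)$ and $p\nmid N'$. If $\zeta$ is a root of $T$ of multiplicity $M_\zeta$, then $(w-\zeta)^{M_\zeta-1}$ divides $T$ and $T'$, hence $J$. So $\sum_\zeta(M_\zeta-1)\le2\nu$, and $T$ has at least $N'+\nu-2\nu=N-2h+2\mu\ge N-2h$ distinct roots, all nonzero.

Comparing the two counts gives $N-2h\le8p^{2h}$.
\end{proof}

\begin{remark}
The polynomial $J$ is the analogue in characteristic $p$ of the Wronskian $G$: substituting $\Phi=w^{\ell+1-h}A$ and $\Phi^\sigma=w^{-\ell-1-h}A^*$ in the definition of $G$ gives $w^{2h}G=NAA^*+wA'A^*-wA(A^*)'$. The condition $p\nmid N'$ cannot be dropped from the lower bound: for $B=1$ and $N'$ a power of $p$ we have $T=(w-1)^{N'}$. Since $\mu$ and $\nu$ are not known in advance, $p$ has to avoid the whole interval. Nothing is assumed about $p$ in relation to $k$ or $\beta$, and this is why the final bound does not depend on them.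
\end{remark}

\section{Choice of the prime and end of the proofs}\label{sec:end}

The $j$th prime is at most $j^2$ for $j\ge2$. For $j\ge6$ it is less than $j(\log j+\log\log j)$ by \cite{RS}, and $\log j+\log\log j\le2\log j\le j$; for $j=2,3,4,5$ the primes are $3,5,7,11$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Columns $0$ and $d$ differ, so $h\ge1$. If $\ell\le h$, the bound holds because $h\le5(7h)^{16h}$. Let $\ell>h$, so that $\ell\ge2$. Column $0$ is the only one with $c_i=0$ and column $d$ is the only one with $b_i=0$. So the $\ell$ equal columns are consecutive and lie in $1\le i\le d-1$, we have $b,c\ge1$, and we are in the setting of Section~\ref{sec:eigen}, with $h\ge2$. Proposition~\ref{prop:degree} gives the last assertion of the theorem and the hypothesis of Proposition~\ref{prop:modp}.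

The interval $[N-2h,N+2h]$ contains $4h+1$ integers, all positive and at most $4\ell+2\le6\ell$. Put $\rho=\log_2(6\ell)>3$. Each of these integers has at most $\rho$ prime divisors, so one of the first $I=1+\lfloor(4h+1)\rho\rfloor$ primes, say $p$, divides none of them. Put $X=6h\rho>36$. Then $I\le X$ because $(2h-1)\rho\ge1$, and so $p\le I^2\le X^2$. Proposition~\ref{prop:modp} gives
\begin{equation}\label{eq:ellX}
\ell\le4p^{2h}+h-1\le4X^{4h}+h\le5X^{4h}.
\end{equation}
As $X$ grows only like $\log\ell$, this bounds $\ell$. Explicitly, $\rho\le\log_230+4h\log_2X\le6h\log_2X$, since $\log_230<5<2h\log_2X$. The function $(\log_2X)/\sqrt X$ has its maximum $2/(\mathrm e\log2)<1.1$ at $X=\mathrm e^2$. Hence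
\[
X=6h\rho\le36h^2\log_2X\le39.6\,h^2\sqrt X ,
\]
so $X\le(39.6\,h^2)^2\le(7h)^4$, and \eqref{eq:ellX} gives $\ell\le5(7h)^{16h}$.
\end{proof}

The hypothesis $k\ge3$ entered only through Lemma~\ref{lem:two}. For the $2d$-gon both conclusions of Theorem~\ref{thm:main} fail when $d$ is large: $h=2$, $\ell=d-1$, and $d-1$ eigenvalues have multiplicity $2$.

\begin{proof}[Proof of Corollary~\ref{cor:gap}]
Apply Theorem~\ref{thm:main} to the column $(c_1,a_1,b_1)$, with $\ell=r$ and $h=d+1-r\ge2$. Since $7\le h^3$ and $\log5\le2h\log h$,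
\[
\log r\le\log5+16h\log(7h)\le66\,h\log h .
\]
If $h\ge\log r$, then $h\ge\log r/\log\log r$, because $\log\log r\ge1$ for $r\ge16$. If $h<\log r$, then $\log h<\log\log r$ and $h\ge\log r/(66\log\log r)$. Finally $d-r=h-1\ge h/2$, so $\delta=1/132$ will do.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCN}
Brouwer, Cohen and Neumaier, \emph{Distance-Regular Graphs}.

\bibitem{RS}
Rosser and Schoenfeld, 1962.

\bibitem{Proc}
第14回 代数的組合せ論研究集会報告集,
\url{https://hnozaki.jimdo.com/app/download/13028187889/%E4%BB%A3%E6%95%B0%E7%9A%84%E7%B5%84%E5%90%88%E3%81%9B%E8%AB%96%E3%82%B7%E3%83%B3%E3%83%9D%E3%82%B8%E3%82%A6%E3%83%A0%E7%AC%AC%EF%BC%91%EF%BC%94%E5%9B%9E%281997%29.pdf?t=1519882910}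

\end{thebibliography}
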